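# Two blocks and a top point: $\kappa^+\to(\kappa+\kappa+1)^2_2$ for weakly compact $\kappa$

## 1. One block and a top point

For ordinals $\lambda,\alpha$ the relation $\lambda\to(\alpha)^2_2$ says: whenever the 2-element subsets of $\lambda$ are colored with two colors, $f:[\lambda]^2\to 2$, some $H\subseteq\lambda$ of order type $\alpha$ is **homogeneous**, that is, $f$ is constant on $[H]^2$. Throughout, $f(y,z)$ means $f(\{y,z\})$ and is written only for $y<z$. A cardinal $\kappa$ is **weakly compact** if it is uncountable and $\kappa\to(\kappa)^2_2$. Ramsey's theorem is $\omega\to(\omega)^2_2$, so $\omega$ has the same property without being uncountable, and everything below covers it.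

A homogeneous set of type $\kappa$ exists already inside $\kappa$. We ask what can be found if we color the pairs of the next cardinal $\kappa^+$. The easiest goal beyond $\kappa$ is $\kappa+1$: a block of type $\kappa$ and one more point on top.

**Proposition 1.** Let $\kappa$ be an infinite cardinal with $2^\mu\le\kappa$ for all cardinals $\mu<\kappa$. Then $\kappa^+\to(\kappa+1)^2_2$.

*Proof.* Let $f:[\kappa^+]^2\to2$. For each $x<\kappa^+$ we walk up toward $x$. By recursion on $\xi<\kappa$, suppose that $y_\zeta<x$ and $c_\zeta=f(y_\zeta,x)$ are defined for $\zeta<\xi$. Let $y_\xi$ be the least $w<\kappa^+$ such that $w>y_\zeta$ and $f(y_\zeta,w)=c_\zeta$ for all $\zeta<\xi$. The point $x$ is such a $w$, so $y_\xi\le x$. If $y_\xi=x$, the walk stops at $\xi$. If $y_\xi<x$, put $c_\xi=f(y_\xi,x)$ and go on.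

If the walk to $x$ stops at $\eta<\kappa$, then $x$ can be recovered from the sequence $\langle c_\zeta:\zeta<\eta\rangle\in2^\eta$: by induction each $y_\xi$ with $\xi\le\eta$ is determined by $\langle c_\zeta:\zeta<\xi\rangle$, and $x=y_\eta$. There are at most $\sum_{\eta<\kappa}2^{|\eta|}\le\kappa\cdot\kappa=\kappa$ such sequences, so at most $\kappa$ many walks stop. Fix $x<\kappa^+$ whose walk does not stop before $\kappa$. Then $y_0<y_1<\dots<y_\xi<\dots<x$ $(\xi<\kappa)$, and $f(y_\zeta,y_\xi)=c_\zeta=f(y_\zeta,x)$ for $\zeta<\xi$. Some color $j$ occurs as $c_\zeta$ for $\kappa$ many $\zeta$. The corresponding $y_\zeta$ together with $x$ form a homogeneous set of type $\kappa+1$. $\square$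

We shall see in Section 3 that $\kappa\to(\kappa)^2_2$ implies the hypothesis $2^\mu\le\kappa$, so Proposition 1 applies to weakly compact $\kappa$ and to $\omega$.

Below $\kappa^+$ even $\kappa+1$ is out of reach. Try $\kappa=\omega$ and the ordinal $\omega+\omega$. Let $e(n)=2n$, $e(\omega+n)=2n+1$, and color $x<y$ with $0$ iff $e(x)<e(y)$. A set homogeneous for color $1$ has at most one point in each half, because $e$ is increasing on each half. If a set homogeneous for color $0$ contains a point $\omega+m$, then its points $n<\omega$ satisfy $2n<2m+1$, so there are finitely many of them. Hence its order type is at most $\omega$. The same coloring works for every ordinal below $\kappa^+$.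

**Theorem B.** For every infinite cardinal $\kappa$ and every ordinal $\alpha<\kappa^+$, $\alpha\not\to(\kappa+1)^2_2$. Hence for $\kappa$ weakly compact (or $\kappa=\omega$), $\kappa^+$ is the least ordinal $\lambda$ with $\lambda\to(\kappa+\kappa)^2_2$, and also the least $\lambda$ with $\lambda\to(\kappa+\kappa+1)^2_2$.

*Proof.* Let $e:\alpha\to\kappa$ be injective, and for $x<y<\alpha$ let $f(x,y)=0$ iff $e(x)<e(y)$. If $H$ is homogeneous of color $0$, then $e\restriction H$ is an order preserving map into $\kappa$, so $H$ has order type at most $\kappa$. If $H$ is homogeneous of color $1$, then $e\restriction H$ is strictly decreasing, so $H$ is finite because there is no infinite decreasing sequence of ordinals. So $H$ never has type $\kappa+1$. A homogeneous set of type $\kappa+\kappa$ or $\kappa+\kappa+1$ contains one of type $\kappa+1$, so these goals fail for $\alpha$ as well. That $\kappa^+$ itself satisfies both relations is Theorem A below, whose proof does not use Theorem B. $\square$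

What changes if we want a second block, that is, type $\kappa+\kappa$? The following question is taken from "Partition Relations for Successor Cardinals", http://math.bu.edu/people/aki/ha.pdf: if $\kappa$ is weakly compact, does $\kappa^+\to(\kappa+\kappa)^2_2$? The answer is yes, with a top point as a bonus.

**Theorem A.** Let $\kappa$ be weakly compact (or $\kappa=\omega$). Then $\kappa^+\to(\kappa+\kappa+1)^2_2$. In particular $\kappa^+\to(\kappa+\kappa)^2_2$.

So $\kappa^+\to(\kappa+\kappa)^2_2$ holds for every weakly compact cardinal $\kappa$, in ZFC. Nothing is claimed here about three or more colors, or about substantially larger goals.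

## 2. Too many traces

Fix $f:[\kappa^+]^2\to2$, and for $z<\kappa^+$ and $i<2$ put
$$A^i_z=\{y<z:\ f(y,z)=i\}.$$
For $\delta\le z$ the sets $A^0_z\cap\delta$ and $A^1_z\cap\delta$ partition $\delta$. This partition is the *trace* of $z$ on $\delta$.

In Proposition 1 a single point $x$ sat above the block $\{y_\zeta\}$. A second block needs $\kappa$ points above the first, and all of them must see all of the first block in the same color. The sensible first attempt is to fix $\delta<\kappa^+$ and look for many points $x>\delta$ with the same trace on $\delta$, then to choose the lower block in $\delta$ and the upper block among these $x$. We shall see (Lemma 3 and the remark after it) that this works whenever at most $\kappa$ traces on $\delta$ occur.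

But $\delta$ has size $\kappa$ in the interesting cases, so there are $2^\kappa\ge\kappa^+$ possible traces, and the pigeonhole principle is not available. The traces can really all differ: take distinct $r_x\in2^\kappa$ for $\kappa\le x<\kappa^+$, let $f(\xi,x)=r_x(\xi)$ for $\xi<\kappa\le x$, and let $f=0$ on all other pairs. Then any two points $x\neq x'$ above a given $\delta\ge\kappa$ have different traces on $\delta$, even on $\kappa$. (This $f$ has an obvious large homogeneous set, namely $\kappa^+\setminus\kappa$. It only shows that equal traces cannot be expected.)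

The second attempt is to build both blocks simultaneously, in $\kappa$ steps, so that at each step fewer than $\kappa$ demands are active. For this we need a way to say that a demand satisfied by a high point is satisfied by many low points. Elementary submodels do that. We first collect what is needed about $\kappa$.

## 3. Regularity, strong limit, and branches from $\kappa\to(\kappa)^2_2$

From now on $\kappa$ is an infinite cardinal with $\kappa\to(\kappa)^2_2$.

**(K1)** $\kappa$ is regular.

**(K2)** $2^\mu<\kappa$ for every cardinal $\mu<\kappa$. Moreover $\kappa^{<\kappa}=\kappa$.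

**(K3)** If $\mathcal T\subseteq2^{<\kappa}$ is closed under initial segments and contains a sequence of each length $\eta<\kappa$, then there is $h\in2^\kappa$ with $h\restriction\eta\in\mathcal T$ for all $\eta<\kappa$.

For $\kappa=\omega$ the first two are trivial.

*Proof of (K1).* If $\kappa$ were singular, it would be a disjoint union of $\lambda<\kappa$ sets, each of size less than $\kappa$. Color a pair $0$ if its points lie in the same piece and $1$ otherwise. A set homogeneous for $0$ lies in one piece, and a set homogeneous for $1$ has at most one point in each piece. Neither has size $\kappa$, a contradiction.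

*Proof of (K2), $\kappa>\omega$.* Suppose $\lambda<\kappa\le2^\lambda$. Then $\lambda$ is infinite. Take distinct $f_\alpha\in2^\lambda$ for $\alpha<\kappa$, and color $\{\alpha<\beta\}$ according to whether $f_\alpha<_{lex}f_\beta$. Since $\kappa\ge\lambda^+$, a homogeneous set of size $\kappa$ yields, after reindexing, a strictly monotone sequence $\langle f_\alpha:\alpha<\lambda^+\rangle$ in $(2^\lambda,<_{lex})$. Exchanging the values $0$ and $1$ reverses $<_{lex}$, so we may assume that it is increasing.

Let $\gamma\le\lambda$ be least such that $\{f_\alpha\restriction\gamma:\alpha<\lambda^+\}$ has size $\lambda^+$ ($\gamma=\lambda$ has this property). Keep $\lambda^+$ many indices for which the $f_\alpha\restriction\gamma$ are pairwise distinct, and reindex. The sequence is still increasing, and the minimality of $\gamma$ still gives fewer than $\lambda^+$ restrictions to each $\xi<\gamma$. Let $\xi_\alpha$ be the first place where $f_\alpha$ and $f_{\alpha+1}$ differ. Then $\xi_\alpha<\gamma$, $f_\alpha(\xi_\alpha)=0$ and $f_{\alpha+1}(\xi_\alpha)=1$. As $|\gamma|\le\lambda$, there is $\xi<\gamma$ with $\xi_\alpha=\xi$ for $\lambda^+$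 many $\alpha$. Suppose $\alpha<\beta$ are two of these and $f_\alpha\restriction\xi=f_\beta\restriction\xi$. Then $f_{\alpha+1}\restriction\xi=f_\alpha\restriction\xi=f_\beta\restriction\xi$ and $f_\beta(\xi)=0<1=f_{\alpha+1}(\xi)$, so $f_\beta<_{lex}f_{\alpha+1}$, although $\alpha+1\le\beta$. This is impossible. So these $\lambda^+$ many restrictions $f_\alpha\restriction\xi$ are distinct, contradicting the minimality of $\gamma$.

For the second statement let $\mu<\kappa$. By (K1) every function $\mu\to\kappa$ is bounded, so $\kappa^\mu\le\sum_{\beta<\kappa}|\beta|^\mu\le\kappa\cdot\kappa=\kappa$, since $|\beta|^\mu\le2^{\max(|\beta|,\mu,\omega)}<\kappa$ (for $\kappa=\omega$, $|\beta|^\mu$ is finite). Summing over $\mu$ gives $\kappa^{<\kappa}=\kappa$.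

*Proof of (K3).* Pick $s_\eta\in\mathcal T$ of length $\eta$ for each $\eta<\kappa$. Order $2^{<\kappa}$ by: $s<t$ iff $s\subsetneq t$ or $s(\xi)<t(\xi)$ at the first difference $\xi$. This is a linear order: it is the lexicographic order after each $s$ is continued by the constant value $-1$ to a sequence of length $\kappa$. The $s_\eta$ are distinct. Color $\{\eta<\zeta\}$ by whether $s_\eta<s_\zeta$, and let $H$ be homogeneous of size $\kappa$. Along $H$ the sequence $s_\eta$ is strictly monotone.

If $s\le t$ both have length at least $\xi$, then $s\restriction\xi\le t\restriction\xi$: either the restrictions are equal, or the first difference of $s$ and $t$ is below $\xi$ and decides both comparisons. So for each $\xi<\kappa$ the map $\eta\mapsto s_\eta\restriction\xi$ on $H\setminus\xi$ is weakly monotone. It has at most $2^{|\xi|}<\kappa$ values by (K2), so by (K1) some value is taken cofinally often. Between two places where a weakly monotone map takes this value, it takes no other. So the map is eventually constant with some value $h_\xi$, and $h_\xi\in\mathcal T$ because $\mathcal T$ is closed under initial segments. If $\xi<\xi'$,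 then for large $\eta\in H$ we have $h_\xi=s_\eta\restriction\xi=h_{\xi'}\restriction\xi$. So the $h_\xi$ cohere, and $h=\bigcup_{\xi<\kappa}h_\xi$ is as required. $\square$

## 4. Models of size $\kappa$ and what they say about a point

We begin the proof of Theorem A. Fix $f:[\kappa^+]^2\to2$ and **assume, toward a contradiction, that no homogeneous set has order type $\kappa+\kappa+1$.** In particular there is no homogeneous set of size $\kappa^+$.

Recall that a subset of $\kappa^+$ is *club* if it is closed and unbounded, and *stationary* if it meets every club. A union of at most $\kappa$ nonstationary sets is nonstationary. Fodor's theorem says that a function $g$ on a stationary set with $g(\varepsilon)<\varepsilon$ is constant on a stationary subset. The set $\{\delta<\kappa^+:\mathrm{cf}(\delta)=\kappa\}$ is stationary, because $\kappa$ is regular. For a set $T\subseteq\kappa^+$ we say *for almost every $\varepsilon\in T$* if the exceptions form a nonstationary set. Also, $H(\theta)$ is the set of all sets whose transitive closure has size less than $\theta$.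

**Step 1. The chain of models.** Its purpose is to have, for many $\delta$, a model whose ordinals below $\kappa^+$ are exactly those below $\delta$, and which contains all its short sequences.

Let $\theta>\kappa^+$ be a large regular cardinal. Fix a continuous increasing chain $\langle M_\alpha:\alpha<\kappa^+\rangle$ of elementary submodels of $H(\theta)$ such that

* $|M_\alpha|=\kappa$, $\kappa+1\subseteq M_0$, and $f\in M_0$;
* $\langle M_\beta:\beta\le\alpha\rangle\in M_{\alpha+1}$, and every sequence of length less than $\kappa$ of elements of $M_{\alpha+1}$ belongs to $M_{\alpha+1}$.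

Here $M_0$ comes from the Löwenheim–Skolem theorem, and at limits we take unions. Given $M_\alpha$, build an increasing chain $\langle N_\xi:\xi<\kappa\rangle$ of elementary submodels of size $\kappa$ with $M_\alpha\cup\{\langle M_\beta:\beta\le\alpha\rangle\}\subseteq N_0$ and $N_\xi^{<\kappa}\subseteq N_{\xi+1}$, with unions at limits. This is possible because $\kappa^{<\kappa}=\kappa$. Let $M_{\alpha+1}=\bigcup_\xi N_\xi$. By regularity of $\kappa$, a sequence of length less than $\kappa$ from the union has all its terms in one $N_\xi$, so it belongs to $N_{\xi+1}$.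

We shall use constantly that a subset of $\kappa^+$ definable in $H(\theta)$ from elements of $M_\alpha$ belongs to $M_\alpha$. Note that $\kappa^+=\bigcup\mathrm{dom}(f)\in M_0$.

Each $M_\alpha\cap\kappa^+$ is an ordinal below $\kappa^+$. Indeed, if $0\neq\beta\in M_\alpha\cap\kappa^+$, then $M_\alpha$ contains a map from $\kappa$ onto $\beta$, and since $\kappa\subseteq M_\alpha$ all its values lie in $M_\alpha$; so $\beta\subseteq M_\alpha$. The map $\alpha\mapsto M_\alpha\cap\kappa^+$ is continuous, and it is strictly increasing because $M_\alpha\in M_{\alpha+1}$ implies $M_\alpha\cap\kappa^+\in M_{\alpha+1}$. So its fixed points form a club, and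
$$S=\{\delta<\kappa^+:\ \delta\text{ limit},\ M_\delta\cap\kappa^+=\delta,\ \mathrm{cf}(\delta)=\kappa\}$$
is stationary. For $\delta\in S$, the model $M_\delta$ contains all sequences of length less than $\kappa$ of its elements: since $\mathrm{cf}(\delta)=\kappa$, the terms lie in some $M_\alpha$ with $\alpha<\delta$, and then the sequence lies in $M_{\alpha+1}\subseteq M_\delta$. Observe also that $\delta<\varepsilon$ in $S$ implies $\delta\in M_\varepsilon$.

Fix a bijection $b:\kappa^+\to\bigcup_\alpha M_\alpha$. For club many $\delta$ we have $b[\delta]=M_\delta$. Hence Fodor's theorem, applied to $b^{-1}\circ g$, takes this form: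

**(F)** If $T\subseteq S$ is stationary and $g(\varepsilon)\in M_\varepsilon$ for $\varepsilon\in T$, then $g$ is constant on a stationary subset of $T$.

**Step 2. The filters.** Their purpose is to record, as subsets of $\delta$, everything that $M_\delta$ can say about a point $z\ge\delta$.

**Definition.** For $\delta\in S$ and $\delta\le z<\kappa^+$ let
$$F^\delta_z=\{B\cap\delta:\ B\in M_\delta,\ B\subseteq\kappa^+,\ z\in B\},\qquad F_\delta=F^\delta_\delta.$$
A set $E$ is *$F^\delta_z$-positive* if it meets every member of $F^\delta_z$.

For example, let $L$ be the set of successor ordinals below $\kappa^+$, so $L\in M_\delta$. If $z>\delta$ is a successor, then $L\cap\delta\in F^\delta_z$. But $\delta$ is a limit, so $\delta\setminus L\in F_\delta$ and $L\cap\delta$ is not $F_\delta$-positive. For another example, every club $C\in M_\delta$ gives $C\cap\delta\in F_\delta$: by elementarity $C$ is unbounded in $M_\delta\cap\kappa^+=\delta$, hence $\delta\in C$.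

We need the following properties.

* *$F^\delta_z$ is closed under intersections of fewer than $\kappa$ members.* If $B_\xi\in M_\delta$ and $z\in B_\xi$ for $\xi<\mu<\kappa$, then $\langle B_\xi:\xi<\mu\rangle\in M_\delta$, so $\bigcap_\xi B_\xi\in M_\delta$, and it contains $z$.
* *Every member is nonempty.* If $z\in B\in M_\delta$ and $B\subseteq\kappa^+$, then $B\neq\emptyset$, so by elementarity $B$ has an element in $M_\delta\cap\kappa^+=\delta$.
* *It contains $\delta$, and the interval $(y,\delta)$ for each $y<\delta$.* Take $B=\kappa^+$, respectively $B=\kappa^+\setminus(y+1)$.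
* *If $E$ is positive and $D\in F^\delta_z$, then $E\cap D$ is positive*, because $D\cap D'\in F^\delta_z$ for every $D'\in F^\delta_z$.
* *If $D\in F^\delta_z$ is the union of two sets, one of them is positive.* Otherwise there are $D_0,D_1\in F^\delta_z$ disjoint from the first and the second set, and $D\cap D_0\cap D_1$ is an empty member of $F^\delta_z$.

As a first use, here is a second proof of Proposition 1 for our $\kappa$. Let $\delta\in S$. One of $A^0_\delta,A^1_\delta$ is $F_\delta$-positive; call it $A^i_\delta$. Choose $y_\eta\in A^i_\delta$ for $\eta<\kappa$ with $y_\eta>y_\xi$ and $f(y_\xi,y_\eta)=i$ for $\xi<\eta$. This is possible because the set of $w<\kappa^+$ with $w>y_\xi$ and $f(y_\xi,w)=i$ for all $\xi<\eta$ is in $M_\delta$ and contains $\delta$. Then $\{y_\eta\}_\eta\cup\{\delta\}$ has type $\kappa+1$. The gain over the walk of Proposition 1 is that the $y_\eta$ may be chosen inside any prescribed positive subset of $A^i_\delta$.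

## 5. No positive set is repeated

**Lemma 2.** If $T\subseteq S$ is stationary and $i<2$, then for almost every $\varepsilon\in T$ the set $T\cap A^i_\varepsilon$ is $F_\varepsilon$-positive.

*Proof.* Otherwise for stationarily many $\varepsilon\in T$ there is $B_\varepsilon\in M_\varepsilon$ with $\varepsilon\in B_\varepsilon\subseteq\kappa^+$ and $B_\varepsilon\cap T\cap A^i_\varepsilon=\emptyset$. By (F), $B_\varepsilon=B$ is constant for $\varepsilon$ in a stationary $T'\subseteq T$. Then $T'\subseteq B\cap T$. If $\varepsilon'<\varepsilon$ are in $T'$, then $\varepsilon'\in B\cap T$, so $\varepsilon'\notin A^i_\varepsilon$, that is, $f(\varepsilon',\varepsilon)=1-i$. So $T'$ is homogeneous of size $\kappa^+$, a contradiction. $\square$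

Let
$$S^+=\{\gamma\in S:\ A^0_\gamma\text{ and }A^1_\gamma\text{ are both }F_\gamma\text{-positive}\}.$$
By Lemma 2 with $T=S$ and $i=0,1$, the set $S\setminus S^+$ is nonstationary.

The next lemma makes the first attempt of Section 2 precise: if a large enough set is seen in one color by stationarily many points, two blocks can be built one after the other.

**Lemma 3.** There are no $\delta\in S$, $z\ge\delta$, $i<2$, $E\subseteq\delta\cap A^i_z$ and stationary $T\subseteq S$ such that $E$ is $F^\delta_z$-positive and $E\subseteq A^i_x$ for all $x\in T$ with $x>\delta$.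

*Proof.* Suppose there are.

*The lower block.* Choose recursively $y_\eta\in E$ for $\eta<\kappa$ with $y_\eta>y_\xi$ and $f(y_\xi,y_\eta)=i$ for all $\xi<\eta$. At stage $\eta$, the sequence $\langle y_\xi:\xi<\eta\rangle$ is in $M_\delta$, so the set
$$\{w<\kappa^+:\ w>y_\xi\text{ and }f(y_\xi,w)=i\text{ for all }\xi<\eta\}$$
is in $M_\delta$. It contains $z$, since $y_\xi\in E\subseteq\delta\cap A^i_z$. So its trace on $\delta$ belongs to $F^\delta_z$ and meets $E$.

*The upper block.* By Lemma 2 choose $\varepsilon\in T$ with $\varepsilon>\delta$ such that $T\cap A^i_\varepsilon$ is $F_\varepsilon$-positive. Choose recursively $x_\eta\in T\cap A^i_\varepsilon$ for $\eta<\kappa$ with $x_\eta>\delta$, and with $x_\eta>x_\xi$ and $f(x_\xi,x_\eta)=i$ for $\xi<\eta$. At stage $\eta$, the set of $w<\kappa^+$ with $w>\delta$, and with $w>x_\xi$ and $f(x_\xi,w)=i$ for all $\xi<\eta$, is in $M_\varepsilon$, because $\delta$ and $\langle x_\xi:\xi<\eta\rangle$ are in $M_\varepsilon$. It contains $\varepsilon$, because $x_\xi\in A^i_\varepsilon$. So it meets $T\cap A^i_\varepsilon$ below $\varepsilon$.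

*Together.* We have $y_\eta<\delta<x_\xi<\varepsilon$ for all $\eta,\xi<\kappa$. Since $x_\xi$ and $\varepsilon$ are in $T$ and above $\delta$, each $y_\eta\in E$ lies in $A^i_{x_\xi}$ and in $A^i_\varepsilon$. So $\{y_\eta\}_\eta\cup\{x_\eta\}_\eta\cup\{\varepsilon\}$ is homogeneous of color $i$ and type $\kappa+\kappa+1$, a contradiction. $\square$

*Remark.* If for some $\delta\in S$ at most $\kappa$ traces on $\delta$ occurred among the points of $S$ above $\delta$, we would be done. Stationarily many points, say those of $T$, would have the same trace. For $z\in T$ one of the two sets $A^i_z\cap\delta$, whose union is $\delta$, would be $F^\delta_z$-positive, and $E=A^i_z\cap\delta$ would contradict Lemma 3.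

We also need Lemma 3 in a positive form: almost every $z$ disagrees with each earlier $\delta$ on a large set.

**Corollary 4.** For almost every $z\in S$ the following holds for all $\delta\in S\cap z$ and $i<2$: if $A^i_\delta$ is $F_\delta$-positive, then $A^i_\delta\cap A^{1-i}_z$ is $F_\delta$-positive.

*Proof.* Otherwise for stationarily many $z\in S$ there are $\delta_z\in S\cap z$, $i_z<2$ and $B_z\in M_{\delta_z}$ with $\delta_z\in B_z\subseteq\kappa^+$, such that $A^{i_z}_{\delta_z}$ is $F_{\delta_z}$-positive and $B_z\cap A^{i_z}_{\delta_z}\cap A^{1-i_z}_z=\emptyset$. Since $\delta_z<z$ and $M_{\delta_z}\subseteq M_z$, we have $(\delta_z,i_z,B_z)\in M_z$. By (F) this triple is a constant $(\delta,i,B)$ for $z$ in a stationary $T\subseteq S$. Put $E=B\cap A^i_\delta$. It is $F_\delta$-positive, because $B\cap\delta\in F_\delta$. For $z\in T$, each $y\in E$ satisfies $y<\delta<z$ and $y\notin A^{1-i}_z$, so $E\subseteq A^i_z$. This contradicts Lemma 3, used with $\delta$ itself in the role of the point $z$ there. $\square$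

## 6. Interleaving, and where the filters fall short

Now take $x_0<x_1$ in $S$ and a point $z>x_1$. Try to build a lower block $y_\eta<x_0$ and an upper block $x_\eta\in(x_0,x_1)$ alternately, in the order $y_0,x_0',y_1,x_1',\dots$ (primes only in this line, to avoid a clash of names), with $z$ on top, all in color $j$.

Choosing an upper point $x_\eta$ looks harmless. It must see the fewer than $\kappa$ points chosen before it in color $j$. The point $z$ does so, and the earlier points are all in $M_{x_1}$, so this is a demand in $F^{x_1}_z$.

Choosing $y_\eta$ is where the construction stops. It must satisfy $y_\eta\in A^j_{x_\xi}$ for the upper points $x_\xi$ with $\xi<\eta$. These are above $x_0$, so $A^j_{x_\xi}\cap x_0$ need not be the trace of a set in $M_{x_0}$, and the filter $F^{x_0}_z$ gives no information about it. Two such sets could even be disjoint.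

The repair is to extend $F^{x_0}_z$ to a filter $U$ that is closed under intersections of fewer than $\kappa$ sets and decides all the sets $A^j_w\cap x_0$ with $x_0<w<x_1$. There are only $\kappa$ of these sets, so we need to decide only a field of $\kappa$ sets, and this is what (K3) can provide. Each $w\in(x_0,x_1)$ then gets a preferred color $c(w)$, the $j$ with $A^j_w\cap x_0\in U$, and we use only upper points with $c(w)=j$.

There is one more demand: the $y_\eta$ must also lie in $A^j_z$. If $U$ contained $A^0_z\cap x_0$, the construction could be run only for $j=0$, since a set in $U$ would miss $A^1_z$. We want it for both colors. So $U$ should leave the trace of $z$ undecided: every member of $U$ should meet both $A^0_z$ and $A^1_z$. A small model of this: on $\omega$, let the field be the finite and cofinite sets, and let $U$ be the cofinite sets. For each set in the field, $U$ contains it or its complement, but every member of $U$ meets both the even and the odd numbers.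

That such a $U$ exists for almost every $z$ is the next lemma. If it does not exist, then modulo $F^{x_0}_z$ the trace of $z$ is one of the $\kappa$ sets of the field, and the first attempt of Section 2 succeeds after all.

## 7. An ultrafilter that leaves the trace of $z$ undecided

**Step 3. The points $x_0$, $x_1$ and the field.** Everything here is chosen before $z$; this order matters, since the proof of Lemma 5 uses one field for all $z$.

Fix $x_0\in S$. For all $x$ in a club the following holds: *if $B\in M_x$, $B\subseteq\kappa^+$, and $B\cap S^+$ is unbounded in $\kappa^+$, then $B\cap S^+\cap x$ is unbounded in $x$.* To see this, for $\nu<\kappa^+$ let $C_\nu$ be the club of limit points of $b(\nu)\cap S^+$ if $b(\nu)\subseteq\kappa^+$ and $b(\nu)\cap S^+$ is unbounded in $\kappa^+$, and let $C_\nu=\kappa^+$ otherwise. The diagonal intersection $\{x:x\in C_\nu\text{ for all }\nu<x\}$ is club. If $x$ is in it and $b[x]=M_x$, which holds on a club, then each $B\in M_x$ is $b(\nu)$ for some $\nu<x$, and the claim follows. Fix $x_1\in S$ with $x_1>x_0$ in this club.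

Let $\mathbb A$ be a field of subsets of $x_0$ of size $\kappa$, closed under unions and intersections of fewer than $\kappa$ members, which contains

* $B\cap x_0$ for all $B\in M_{x_0}$ with $B\subseteq\kappa^+$, and
* $A^i_w\cap x_0$ for all $i<2$ and all $w$ with $x_0<w<x_1$.

It exists: there are $\kappa$ generators (all singletons of points of $x_0\supseteq\kappa$ are among them). Close them off $\kappa$ times under complements and under unions and intersections of fewer than $\kappa$ members. Each of the $\kappa$ rounds keeps the size $\kappa$ because $\kappa^{<\kappa}=\kappa$, and by regularity any fewer than $\kappa$ members of the final field already appear in one round. Note that $F^{x_0}_z\subseteq\mathbb A$ for every $z\ge x_0$.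

**Lemma 5.** For almost every $z\in S\setminus(x_1+1)$ there is $U\subseteq\mathbb A$ such that

* (a) for each $E\in\mathbb A$ exactly one of $E$, $x_0\setminus E$ is in $U$;
* (b) $U$ is closed under intersections of fewer than $\kappa$ members;
* (c) $F^{x_0}_z\subseteq U$;
* (d) every $E\in U$ meets both $A^0_z$ and $A^1_z$.

*Proof.* Enumerate $\mathbb A=\{E_\xi:\xi<\kappa\}$, and write $E^1=E$, $E^0=x_0\setminus E$. For $s\in2^\eta$ with $\eta<\kappa$ put $E_s=\bigcap_{\xi<\eta}E_\xi^{s(\xi)}$, with $E_\emptyset=x_0$. Then $E_s\in\mathbb A$. For $z\in S$ with $z>x_1$ consider the tree of attempts at $U$ that are still undecided about $z$: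
$$\mathcal T_z=\{s\in2^{<\kappa}:\ D\cap E_s\cap A^i_z\neq\emptyset\text{ for all }D\in F^{x_0}_z\text{ and }i<2\}.$$
It is closed under initial segments, because $E_s$ shrinks as $s$ grows.

**Case (I): $\mathcal T_z$ has elements of every length $\eta<\kappa$.** By (K3) there is $h\in2^\kappa$ with $h\restriction\eta\in\mathcal T_z$ for all $\eta<\kappa$. Let $U=\{E_\xi^{h(\xi)}:\xi<\kappa\}$. The sets $E_{h\restriction\eta}$ are nonempty and decrease with $\eta$. Given fewer than $\kappa$ members of $U$, choose an index $\xi$ for each. By regularity there is $\eta<\kappa$ above all these indices, and then $E_{h\restriction\eta}$ is contained in all the given members.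

* (a) If $E=E_\xi$, then $E$ or $x_0\setminus E$ is in $U$ according to $h(\xi)$. If both were in $U$, some $E_{h\restriction\eta}$ would be contained in both, hence empty.
* (b) Let $I$ be an intersection of fewer than $\kappa$ members of $U$. Then $I\in\mathbb A$. If $I\notin U$, then $x_0\setminus I\in U$, and for some $\eta$ we have $E_{h\restriction\eta}\subseteq I\cap(x_0\setminus I)=\emptyset$, a contradiction.
* (c) Let $D\in F^{x_0}_z$. Then $D\in\mathbb A$. If $D\notin U$, then $x_0\setminus D\in U$, so $E_{h\restriction\eta}\cap D=\emptyset$ for some $\eta$, contradicting $h\restriction\eta\in\mathcal T_z$.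
* (d) Each $E\in U$ contains some $E_{h\restriction\eta}$, which meets $A^0_z$ and $A^1_z$ by the definition of $\mathcal T_z$ with $D=x_0$.

**Case (II): for some $\eta<\kappa$, no $s\in2^\eta$ is in $\mathcal T_z$.** We show that the trace of $z$ is then captured by $\mathbb A$, and that this happens only nonstationarily often.

For each $s\in2^\eta$ pick $D_s\in F^{x_0}_z$ and $i_s<2$ with $D_s\cap E_s\cap A^{i_s}_z=\emptyset$. By (K2), $2^{|\eta|}<\kappa$. So $D=\bigcap_{s\in2^\eta}D_s\in F^{x_0}_z$, and $E=\bigcup\{E_s:s\in2^\eta,\ i_s=0\}\in\mathbb A$. The sets $E_s$ for $s\in2^\eta$ partition $x_0$. A point of $D\cap E_s$ is below $z$ and not in $A^{i_s}_z$, so it is in $A^1_z$ if $i_s=0$ and in $A^0_z$ if $i_s=1$. Hence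
$$D\cap A^1_z=D\cap E.$$
Write $D=B_z\cap x_0$ with $z\in B_z\in M_{x_0}$ and $B_z\subseteq\kappa^+$, and put $E_z=E$.

Suppose that Case (II) occurs for stationarily many $z\in S\setminus(x_1+1)$. There are at most $|M_{x_0}|\cdot|\mathbb A|=\kappa$ possible pairs $(B_z,E_z)$, and a union of at most $\kappa$ nonstationary sets is nonstationary. So there are a stationary $T\subseteq S\setminus(x_1+1)$ and a pair $(B,E)$ with $B_z=B$ and $E_z=E$ for all $z\in T$. For $z\in T$ we get $A^1_z\cap B\cap x_0=B\cap x_0\cap E$ and $A^0_z\cap B\cap x_0=(B\cap x_0)\setminus E$. These sets are the same for all $z\in T$.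

Fix $z\in T$. The two sets have union $B\cap x_0\in F^{x_0}_z$, so one of them, say $E'=A^i_z\cap B\cap x_0$, is $F^{x_0}_z$-positive. Moreover $E'\subseteq A^i_x$ for all $x\in T$. This contradicts Lemma 3 with $\delta=x_0$. So Case (I) holds for almost every $z\in S\setminus(x_1+1)$. $\square$

**Step 4. The choice of $z$.** We collect everything that almost every $z$ satisfies. Choose $z\in S^+$ with $z>x_1$ such that

* the conclusion of Corollary 4 holds for $z$;
* the conclusion of Lemma 5 holds for $z$;
* $z>\sup(B\cap S^+)$ for every $B\in M_{x_1}$ with $B\subseteq\kappa^+$ and $B\cap S^+$ bounded in $\kappa^+$.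

The last requirement concerns at most $\kappa$ sets $B$, so it holds for all sufficiently large $z$. Since $S^+$ is stationary, such a $z$ exists. Suppose now that $z\in B\in M_{x_1}$ and $B\subseteq\kappa^+$. Then $z\in B\cap S^+$, so by the last requirement $B\cap S^+$ is not bounded, and the choice of $x_1$ applies. Thus
$$z\in B\in M_{x_1},\ B\subseteq\kappa^+\ \Longrightarrow\ B\cap S^+\cap x_1\text{ is unbounded in }x_1.\tag{1}$$

Fix $U$ as in Lemma 5 for this $z$. For $x_0<w<x_1$ the sets $A^0_w\cap x_0$ and $A^1_w\cap x_0$ are complementary members of $\mathbb A$. Let $c(w)$ be the unique $j<2$ with $A^j_w\cap x_0\in U$, and let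
$$X_j=\{w:\ x_0<w<x_1,\ c(w)=j\}.$$

## 8. Building both blocks at once

**Lemma 6.** Let $\delta\in S$, $x_0<\delta\le x_1$, $\delta\le v<\kappa^+$, $j<2$, and suppose that $E\cap A^j_z\cap A^j_v\neq\emptyset$ for every $E\in U$. Then $X_j\cap A^j_v\cap\delta$ is not $F^\delta_v$-positive.

Here $v$ is to be the top point. It may be $z$, but it may also be a point below $z$, and the second possibility will be needed.

*Proof.* Suppose the set is positive. We choose $y_\eta<x_0$ and $x_\eta\in(x_0,\delta)$ by recursion on $\eta<\kappa$, first $y_\eta$ and then $x_\eta$, with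
$$y_\eta\in A^j_z\cap A^j_v,\qquad x_\eta\in X_j\cap A^j_v.$$

*Choice of $y_\eta$.* For $\xi<\eta$ the set $A^j_{x_\xi}\cap x_0$ is in $U$, because $x_\xi\in X_j$. Next, consider
$$\{w<x_0:\ w>y_\xi\text{ and }f(y_\xi,w)=j\text{ for all }\xi<\eta\}.$$
It is the trace on $x_0$ of the subset of $\kappa^+$ defined in the same way. That subset is in $M_{x_0}$, because $\langle y_\xi:\xi<\eta\rangle\in M_{x_0}$, and it contains $z$, because $y_\xi\in A^j_z$. So the displayed set is in $F^{x_0}_z$, hence in $U$ by (c). By (b) the intersection of all these sets, fewer than $\kappa$ in number, is in $U$. By the hypothesis of the lemma it has an element $y_\eta\in A^j_z\cap A^j_v$.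

*Choice of $x_\eta$.* Consider the set of all $w<\kappa^+$ such that $w>x_0$, such that $w>x_\xi$ and $f(x_\xi,w)=j$ for all $\xi<\eta$, and such that $f(y_\xi,w)=j$ for all $\xi\le\eta$. Its parameters $x_0$, $\langle x_\xi:\xi<\eta\rangle$, $\langle y_\xi:\xi\le\eta\rangle$ are in $M_\delta$, so it is in $M_\delta$. It contains $v$, because $x_0<\delta\le v$ and all the $x_\xi$ and $y_\xi$ are in $A^j_v$. By positivity it has an element $x_\eta<\delta$ with $x_\eta\in X_j\cap A^j_v$.

*Verification.* For $\xi<\eta$ we have $y_\xi<y_\eta$, $x_\xi<x_\eta$ and $f(y_\xi,y_\eta)=f(x_\xi,x_\eta)=j$. For all $\xi,\eta<\kappa$ we have $y_\eta<x_0<x_\xi$ and $f(y_\eta,x_\xi)=j$: if $\xi<\eta$, because $y_\eta\in A^j_{x_\xi}$ by the choice of $y_\eta$; if $\xi\ge\eta$, by the choice of $x_\xi$. Finally $f(y_\eta,v)=f(x_\eta,v)=j$, and $x_\eta<\delta\le v$. So $\{y_\eta\}_\eta\cup\{x_\eta\}_\eta\cup\{v\}$ is homogeneous of type $\kappa+\kappa+1$, a contradiction. $\square$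

## 9. Two top points that cannot both fail

We apply Lemma 6 with top point $z$, then with a top point $\gamma<x_1$ that resembles $z$, and compare. The final picture is $x_0<w<\gamma<x_1<z$.

**Step 5. Top point $z$, both colors.** The purpose is to compute $f(w,z)$ from $c(w)$ on a large set. Apply Lemma 6 with $\delta=x_1$ and $v=z$, for $j=0$ and for $j=1$. The hypothesis is that every $E\in U$ meets $A^j_z$, which is (d). For each $j$ we obtain a set in $M_{x_1}$ that contains $z$ and is disjoint from $X_j\cap A^j_z\cap x_1=X_j\cap A^j_z$. Let $B_0$ be the intersection of the two sets. Then $z\in B_0\in M_{x_1}$, $B_0\subseteq\kappa^+$, and $B_0\cap X_j\cap A^j_z=\emptyset$ for both $j$. If $w\in B_0$ and $x_0<w<x_1$, then $w\in X_{c(w)}$, so $w\notin A^{c(w)}_z$. Hence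
$$w\in B_0,\ x_0<w<x_1\ \Longrightarrow\ f(w,z)=1-c(w).\tag{2}$$
This is where both colors were needed: with a $U$ containing $A^0_z\cap x_0$ the hypothesis would fail for $j=1$, and nothing would be learned about $w$ with $c(w)=1$.

**Step 6. A second top point $\gamma$.** The purpose is to obtain information of the opposite kind at a point to which Corollary 4 applies. By (1) the set $B_0\cap S^+\cap x_1$ is unbounded in $x_1$. Since $M_{x_1}=\bigcup_{\alpha<x_1}M_\alpha$, we have $B_0\in M_\alpha$ for some $\alpha<x_1$. So we may pick
$$\gamma\in B_0\cap S^+\cap x_1\quad\text{with }\gamma>x_0\text{ and }B_0\in M_\gamma.$$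
Let $j=c(\gamma)$. Apply Lemma 6 with $\delta=v=\gamma$ and this $j$. The hypothesis holds: if $E\in U$, then $E\cap A^j_\gamma=E\cap(A^j_\gamma\cap x_0)$ is in $U$ by (b) and the definition of $c(\gamma)$, so it meets $A^j_z$ by (d). We obtain $B_1\in M_\gamma$ with $\gamma\in B_1\subseteq\kappa^+$ and $B_1\cap X_j\cap A^j_\gamma=\emptyset$. Thus
$$w\in B_1,\ x_0<w<\gamma,\ f(w,\gamma)=j\ \Longrightarrow\ c(w)=1-j.\tag{3}$$

**Step 7. The collision.** We look for a $w$ to which (2) and (3) both apply and which $\gamma$ and $z$ see differently. Since $\gamma\in S^+$, the set $A^j_\gamma$ is $F_\gamma$-positive. By Corollary 4 for $z$, with $\delta=\gamma<z$, the set $A^j_\gamma\cap A^{1-j}_z$ is $F_\gamma$-positive. The set $B_0\cap B_1\cap(x_0,\kappa^+)$ is in $M_\gamma$, because $B_0$, $B_1$ and $x_0$ are, and it contains $\gamma$. So there is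
$$w\in A^j_\gamma\cap A^{1-j}_z\cap B_0\cap B_1,\qquad x_0<w<\gamma.$$
By (2), $1-j=f(w,z)=1-c(w)$, so $c(w)=j$. Since $f(w,\gamma)=j$, (3) gives $c(w)=1-j$. This contradiction shows that $f$ has a homogeneous set of order type $\kappa+\kappa+1$, which proves Theorem A. Dropping the top point gives $\kappa^+\to(\kappa+\kappa)^2_2$ for every weakly compact $\kappa$, and with it the proof of Theorem B in Section 1 is complete as well. $\blacksquare$
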